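# The Moving Off Property does not force $C_k(X)$ to be a Baire space

## The guess, tested on compact spaces, on the line and on $\omega_1$

Let $C_k(X)$ be the set $C(X)$ of continuous real-valued functions on $X$ with the compact-open topology. When is $C_k(X)$ a Baire space, that is, when is the intersection of countably many dense open sets always dense? There is a combinatorial property of $X$, the Moving Off Property, that looks made for this purpose, and the answer one would first guess is:

> For every completely regular $X$, the space $C_k(X)$ is Baire if and only if $X$ has the Moving Off Property.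

There is good reason for the guess. G. Gruenhage and D. Ma showed that the equivalence holds for all locally compact $X$. It holds more generally for $q$-spaces, a class that includes all locally compact and all first-countable spaces, and it also holds for GO-spaces, the subspaces of linearly ordered spaces. The question whether it holds for all completely regular $X$ is taken from the paper "BAIRENESS OF $Ck(X)$ FOR ORDERED $X$" (http://www.auburn.edu/~gruengf/papers/grangrue.pdf).

Throughout, all spaces are Hausdorff, and $\omega=\{0,1,2,\dots\}$. Here are the definitions.

**Definition (basic open sets of $C_k(X)$).** For $f\in C(X)$, $M\subset X$ compact and $\varepsilon>0$ let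
$$B(f,M,\varepsilon)=\{g\in C(X): |g(x)-f(x)|<\varepsilon\text{ for all }x\in M\}.$$
The compact-open topology on $C(X)$ is the topology of uniform convergence on compact sets, and these sets form a base of it. If $K$ is compact and $r\in\mathbb R$, then $\{f: f>r\text{ on }K\}$ is open.

**Definition (discrete collections).** A collection $\mathcal J$ of subsets of $X$ is *discrete* if every point of $X$ has a neighborhood that meets at most one member of $\mathcal J$. It has a *discrete open expansion* if there are open sets $U_J\supset J$ ($J\in\mathcal J$) such that $\{U_J:J\in\mathcal J\}$ is discrete. This family is understood as indexed: the $U_J$ for distinct $J$ count as distinct members, so they are in particular pairwise disjoint.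

In $\mathbb R$ the collection $\{\{n\}:n\ge1\}$ is discrete and the intervals $(n-\frac14,n+\frac14)$ are a discrete open expansion. The collection $\{\{1/n\}:n\ge 1\}$ is pairwise disjoint but not discrete, because every neighborhood of $0$ meets infinitely many members.

**Definition (moving off, MOP).** A collection $\mathcal K$ of nonempty compact subsets of $X$ is *moving off* if for each compact $M\subset X$ there is $K\in\mathcal K$ with $M\cap K=\emptyset$. The space $X$ has the *Moving Off Property* (MOP) if every moving off collection in $X$ contains an infinite subcollection with a discrete open expansion.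

Two textbook facts will be used freely.

(F1) If $X$ is completely regular, $K\subset X$ compact, $F\subset X$ closed and $K\cap F=\emptyset$, there is a continuous $v:X\to[0,1]$ with $v=1$ on $K$ and $v=0$ on $F$. For each $x\in K$ take a continuous $v_x:X\to[0,1]$ with $v_x(x)=1$ and $v_x=0$ on $F$. Finitely many sets $\{v_{x_i}>\frac12\}$ cover $K$, and $v=\min(1,2\max_i v_{x_i})$ works.

(F2) A compact set $M$ meets only finitely many members of a discrete family: cover $M$ by finitely many open sets, each meeting at most one member.

Now we test the guess.

*$X$ compact.* No collection of nonempty sets is moving off (take $M=X$), so MOP holds vacuously. And $C_k(X)$ is a Banach space, hence Baire. Both sides are true.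

*$X=\mathbb R$.* Every compact set lies in some $[-n,n]$, so $\sum_n2^{-n}\min(1,\sup_{[-n,n]}|f-g|)$ is a complete metric for $C_k(\mathbb R)$, which is therefore Baire. For MOP, let $\mathcal K$ be moving off. Choose inductively $r_n\ge n$ with $K_i\subset[-r_n+2,r_n-2]$ for all $i<n$, and then $K_n\in\mathcal K$ disjoint from $[-r_n,r_n]$. Let $W_n=\{x:\operatorname{dist}(x,K_n)<\frac12\}$. For $i<n$ we have $W_i\subset(-r_n+\frac32,r_n-\frac32)$ and $W_n\subset\{|x|>r_n-\frac12\}$, so points of distinct $W$'s are at distance at least $1$. Hence $(x-\frac12,x+\frac12)$ meets at most one $W_n$. Both sides are true.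

*$X=\omega_1$* (the countable ordinals, order topology). Compact sets are bounded, since the sets $[0,\alpha]$ are open, increase with $\alpha$ and cover $\omega_1$. So the collection of all singletons is moving off. An infinite set of ordinals contains a strictly increasing sequence, whose supremum $\alpha<\omega_1$ has infinitely many terms in each neighborhood, so no infinite collection of singletons is discrete and MOP fails. The function space fails too. Let $U_n=\{f:f(\alpha)>n\text{ for some }\alpha\}$, an open set. It is dense: given $B(f,M,\varepsilon)$ with $M\subset[0,\alpha]$, redefine $f$ to be $n+1$ on the clopen set $\{\xi:\xi>\alpha\}$. But $\bigcap_nU_n=\emptyset$: if $f(\alpha_n)>n$ for all $n$, then $f$ takes arbitrarily large values along a strictly increasing sequence of ordinals (the $\alpha_n$ take infinitely many values; extract a strictly increasing subsequence), contradicting continuity at its supremum. Both sides are false.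

The last computation is an instance of a general fact.

## If $C_k(X)$ is Baire, then $X$ has the Moving Off Property

**Proposition 1.** For every completely regular $X$: if $C_k(X)$ is Baire, then $X$ has MOP.

**Proof.** The purpose is to turn a moving off collection into dense open sets, and a function in all of them into a discrete expansion. Let $\mathcal K$ be moving off and put
$$U_n=\bigcup_{K\in\mathcal K}\{f\in C(X): f(K)\subset(n,\infty)\}\qquad(n\in\omega),$$
an open set.

It is dense. Given $B(f,M,\varepsilon)$, take $K\in\mathcal K$ with $K\cap M=\emptyset$ and, by (F1), a continuous $v:X\to[0,1]$ with $v=1$ on $K$ and $v=0$ on $M$. Since $f$ is bounded below on $K$, the function $f+cv$ is in $U_n$ for large $c$, and it agrees with $f$ on $M$.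

By Baireness there is $f\in\bigcap_nU_n$, say $f>n$ on $K_n\in\mathcal K$. As $f$ is bounded on each compact set, we can choose $n_0<n_1<\cdots$ such that, with $a_i=\min_{K_{n_i}}f$ and $b_i=\max_{K_{n_i}}f$, we have $a_{i+1}>b_i+3$: take $n_{i+1}>\max(n_i,b_i+3)$. In particular the $K_{n_i}$ are distinct. The gap between $(a_i-1,b_i+1)$ and $(a_{i+1}-1,b_{i+1}+1)$ is greater than $1$, so every open interval of length $1$ meets at most one of these intervals, and they form a discrete family in $\mathbb R$. Their preimages under $f$ form a discrete open expansion of $\{K_{n_i}:i\in\omega\}$. $\square$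

One more test, now with Proposition 1 at hand.

*$X=\mathbb Q$.* For $n\ge1$ let $d_{n,i}$ ($i\in\omega$) be distinct rationals in $(0,1/n)$ converging to an irrational number in $(0,1/n)$, so that $\{d_{n,i}:i\in\omega\}$ is closed and discrete in $\mathbb Q$. Put $K_{n,i}=\{n,d_{n,i}\}$. This collection is moving off: a compact $M\subset\mathbb Q$ is bounded, so it misses some integer $n\ge1$, and for that $n$ it contains only finitely many of the $d_{n,i}$. Members of a subcollection with a discrete open expansion are pairwise disjoint, and members with the same $n$ share the point $n$. So an infinite such subcollection would have members $K_{n,i_n}$ for infinitely many $n$. But $d_{n,i_n}\to0$, so the subcollection is not discrete at $0$. Hence $\mathbb Q$ fails MOP, and by Proposition 1 $C_k(\mathbb Q)$ is not Baire. Both sides are false. The device of gluing a marker ($n$) to a set ($\{d_{n,i}\}$), so that a discrete subcollection must use different markers, will come back.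

The guess has passed every test, and one half of it is a theorem. The other half is false in general, though it is true in an interesting class. The following two results are the subject of the rest of the lecture.

**Theorem 2.** Let $X$ be completely regular, and suppose the set $Z$ of points without a compact neighborhood is compact (possibly empty). Then $C_k(X)$ is Baire if and only if $X$ has MOP.

**Theorem 3.** There is a zero-dimensional Hausdorff (hence completely regular) space $X$ with MOP such that $C_k(X)$ is not Baire; indeed $C_k(X)$ is meager in itself. The set of points of $X$ without a compact neighborhood is closed and discrete, and its complement is a topological sum of copies of $\omega_1$.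

So the statement quoted at the start is disproved, in ZFC. By Theorem 3, "compact" cannot be weakened to "closed discrete" in Theorem 2. Theorem 2 is not needed for Theorem 3, but its proof is what a sensible person would try first, and it shows where a counterexample must live.

## Successive approximation when the points without compact neighborhoods form a compact set

We prove Theorem 2. By Proposition 1 only MOP $\Rightarrow$ Baire is needed. If $X$ is compact, $C_k(X)$ is a Banach space, so assume that $X$ is not compact. Let $U_1,U_2,\dots$ be dense open in $C_k(X)$ and let $G$ be nonempty and open; we look for $f\in G\cap\bigcap_{k\ge1}U_k$.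

The natural approach imitates the Baire category theorem: build $f_0,f_1,\dots$ with $B(f_k,K_k,\delta_k)\subset U_k$ and pass to the limit. The new function $f_{k+1}$ is close to $f_k$ on $K_k$, but may be far from it elsewhere. If the places where it is far are contained in compact sets $D_k$ that form a discrete family, the limit exists and is continuous. MOP produces discrete families, but it chooses the members, not we. So we must prepare approximations for all choices that MOP might make.

**Step 1: an index set for all possible choices.** An *admissible chain* is a finite sequence $A=((j_1,i_1),\dots,(j_k,i_k))$ in $\omega\times\omega$ with $j_{l+1}>\max(j_l,i_l)$ for $1\le l<k$; write $|A|=k$. Let $H_j$ be the set of admissible chains all of whose coordinates are $<j$. It is finite, since the $j_l$ increase strictly, and $\emptyset\in H_j$; also $H_0=\{\emptyset\}$. We construct for all admissible $A$ a function $f_A\in C(X)$, a compact $K_A\supset Z$ and $\delta_A>0$ such that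
$$B(f_\emptyset,K_\emptyset,\delta_\emptyset)\subset G,\qquad B(f_A,K_A,\delta_A)\subset U_{|A|}\quad\text{for }|A|\ge1. \tag{1}$$
Put $\varepsilon_A=\delta_A/4$. To begin, choose $f_\emptyset$, $K_\emptyset$ and $\delta_\emptyset$ with the first inclusion. We can take $K_\emptyset\supset Z$, because $Z$ is compact and enlarging $K_\emptyset$ shrinks $B(f_\emptyset,K_\emptyset,\delta_\emptyset)$.

**Step 2: one modification, confined to a compact set.** Let $j\in\omega$, suppose the data for all $A\in H_j$ are defined, and let $N$ be any compact set with $N\supset\bigcup_{A\in H_j}K_A$. Fix $A\in H_j$. As $U_{|A|+1}$ is dense and open, we can pick $g\in U_{|A|+1}\cap B(f_A,N,\varepsilon_A)$, a compact $K_A^N\supset N$ and $0<\delta_A^N\le\delta_A/4$ with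
$$B(g,K_A^N,\delta_A^N)\subset U_{|A|+1}.$$
Put $\varphi=g-f_A$. The set $S=\{x\in K_A^N:|\varphi(x)|\ge\varepsilon_A\}$ is compact and disjoint from $N$, and $N\supset K_\emptyset\supset Z$. So every $x\in S$ has a compact neighborhood. By regularity $x$ has an open neighborhood whose closure lies in the interior of that compact neighborhood and misses the closed set $N$; this closure is compact. Finitely many such open sets cover $S$; their union $O_A^N$ is an open set with $S\subset O_A^N$ whose closure is compact and disjoint from $N$. By (F1) let $w:X\to[0,1]$ be continuous with $w=1$ on $S$ and $w=0$ off $O_A^N$. Let $\kappa=\max(-\varepsilon_A,\min(\varepsilon_A,\varphi))$ and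
$$f_A^N=f_A+\kappa+w(\varphi-\kappa).$$
On $K_A^N\setminus S$ we have $\varphi=\kappa$, and on $S$ we have $w=1$; in both cases $f_A^N=f_A+\varphi=g$. So $f_A^N=g$ on $K_A^N$, and therefore
$$B(f_A^N,K_A^N,\delta_A^N)\subset U_{|A|+1}. \tag{2}$$
Off $O_A^N$ we have $f_A^N-f_A=\kappa$, so
$$|f_A^N-f_A|\le\varepsilon_A\quad\text{off }O_A^N. \tag{3}$$

**Step 3: stage $j$ of the construction.** Here MOP is used for the first time, to make the modification sets of one stage discrete. For each compact $N\supset\bigcup_{A\in H_j}K_A$ fix the choices of Step 2 for all $A\in H_j$, and let
$$D^N=\{z_N\}\cup\bigcup_{A\in H_j}\overline{O_A^N},\qquad\text{where }z_N\in X\setminus N .$$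
Such $z_N$ exists because $X$ is not compact. The set $D^N$ is compact, nonempty and disjoint from $N$. The collection of all $D^N$ is moving off: for compact $M$ use $N=M\cup\bigcup_{A\in H_j}K_A$. By MOP choose distinct sets $D_{j,i}=D^{N_{j,i}}$ ($i\in\omega$) such that $\{D_{j,i}:i\in\omega\}$ has a discrete open expansion. For $A\in H_j$ and $i\in\omega$ put $A'=A^\frown(j,i)$, which is an admissible chain, and
$$f_{A'}=f_A^{N_{j,i}},\qquad K_{A'}=K_A^{N_{j,i}},\qquad\delta_{A'}=\delta_A^{N_{j,i}}.$$
By (2), (1) holds for $A'$. We carry out the stages $j=0,1,2,\dots$ in this order. A nonempty admissible chain with last term $(j,i)$ has all earlier coordinates $<j$, so it is treated exactly once, at stage $j$. A nonempty chain in $H_j$ has last term $(j',i')$ with $j'<j$, so its data are available at stage $j$.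

**Step 4: one discrete sequence across the stages.** The families $\{D_{j,i}:i\in\omega\}$ are discrete for each fixed $j$; we need to pick sets from infinitely many stages that are jointly discrete. The markers from the example $\mathbb Q$ do this. Let
$$\mathcal K=\{D_{0,j}\cup D_{j,i}: j\ge1,\ i\ge0\}.$$
Let $M$ be compact. By (F2) there is $j\ge1$ with $D_{0,j}\cap M=\emptyset$, and then $i$ with $D_{j,i}\cap M=\emptyset$. So $\mathcal K$ is moving off, and by MOP it has an infinite subcollection with a discrete open expansion. Write each of its members as $D_{0,j}\cup D_{j,i}$ for some $(j,i)$. Distinct members are disjoint, and members with the same $j$ share $D_{0,j}\ne\emptyset$; so distinct members have distinct $j$. Hence there are pairs $q_k=(j_k,i_k)$, $k\ge1$, with $j_{k+1}>\max(j_k,i_k)$, such that $\{D_{q_k}:k\ge1\}$ is a discrete indexed family.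

**Step 5: the limit.** Put $A_0=\emptyset$ and $A_k=(q_1,\dots,q_k)$. All coordinates of $A_{k-1}$ are $<j_k$, so $A_{k-1}\in H_{j_k}$ and $A_k=A_{k-1}{}^\frown q_k$ was treated at stage $j_k$. From (3) and the construction, for all $k\ge1$:

* $|f_{A_k}-f_{A_{k-1}}|\le\varepsilon_{A_{k-1}}$ off $D_{q_k}$;
* $\varepsilon_{A_k}\le\varepsilon_{A_{k-1}}/4$;
* $K_{A_{k-1}}\subset N_{q_k}\subset K_{A_k}$, and $D_{q_k}\cap K_{A_{k-1}}=\emptyset$ because $D_{q_k}\cap N_{q_k}=\emptyset$.

Each point has a neighborhood meeting at most one $D_{q_k}$. On it the first estimate holds for all $k$ but at most one, so $f_{A_k}$ converges uniformly there. Thus $f=\lim_kf_{A_k}$ exists and is continuous. For $l>k$ the set $K_{A_k}\subset K_{A_{l-1}}$ misses $D_{q_l}$, so on $K_{A_k}$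
$$|f-f_{A_k}|\le\sum_{l>k}\varepsilon_{A_{l-1}}=\sum_{l\ge k}\varepsilon_{A_l}\le\tfrac43\cdot\tfrac{\delta_{A_k}}4<\delta_{A_k}.$$
By (1), $f\in G$ (case $k=0$) and $f\in U_k$ for all $k\ge1$. Hence $C_k(X)$ is Baire, and Theorem 2 is proved. $\blacksquare$

Where does this argument stop if $Z$ is not compact? In Step 2. Then $N$ cannot contain $Z$, and the new function $g$ may satisfy $|g(z)-f_A(z)|>\varepsilon_A$ at some $z\in Z\setminus N$. Any set off which $|g-f_A|\le\varepsilon_A$ is then a neighborhood of $z$, hence not contained in a compact set. MOP speaks only about compact sets and gives no hold on such a modification. So a counterexample must have a noncompact $Z$, and the bad dense open sets should force modifications near points of $Z$.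

## A fan of copies of $\omega_1$, and what an open set of functions can promise

The building block is the *fan* $F$. Its points are $y$ and $(j,\alpha)$ with $j\in\omega$, $\alpha<\omega_1$. Each column $C_j=\{(j,\alpha):\alpha<\omega_1\}$ is open and carries the order topology of $\omega_1$, and the basic neighborhoods of $y$ are
$$O(\gamma)=\{y\}\cup\{(j,\xi):j\in\omega,\ \xi>\gamma\},\qquad\gamma<\omega_1.$$
(The checks that $F$ is Hausdorff and zero-dimensional are contained in those of the next section, where $F$ appears as an open subspace.)

Each $\{y\}\cup C_j$ is a copy of $\omega_1+1$, hence compact. On the other hand, a compact $K\subset F$ meets only finitely many columns. Otherwise pick points of $K$ in infinitely many distinct columns, forming a countably infinite set $A'$. Some $O(\gamma)$ misses $A'$, because countably many countable ordinals are bounded in $\omega_1$, and each column contains at most one point of $A'$. So every point of $K$ has a neighborhood with at most one point of $A'$, which is impossible for an infinite subset of a compact set. In particular $y$ has no compact neighborhood.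

The fan alone is not a counterexample. It has MOP: given a moving off collection, choose $K_n$ in it missing $\{y\}$ and all columns met by $K_i$, $i<n$ (a finite union of compact sets $\{y\}\cup C_j$). As $y\notin K_n$, some $O(\gamma_n)$ misses $K_n$; let $\gamma=\sup_n\gamma_n$, and let $W_n$ be the union of the sets $\{(j,\xi):\xi\le\gamma\}$ over the columns $C_j$ met by $K_n$. Then $K_n\subset W_n$, each column meets at most one $W_n$, and $O(\gamma)$ meets none, so $\{W_n\}$ is a discrete open expansion of $\{K_n\}$. By Theorem 2 with $Z=\{y\}$, $C_k(F)$ is Baire.

But consider what an open set of functions knows about $F$. If $f(y)>r$, then by continuity there is one countable ordinal $\beta$ such that $f>r$ on the tail $\{(j,\xi):\xi>\beta\}$ of every column. For a single $j$, the promise "$f>r$ on $\{y\}\cup\{(j,\xi):\xi>\beta\}$" is an open condition, since this set is compact; the same holds for finitely many $j$. For all $j$ at once no nonempty open set can make the promise: a compact $M$ misses some column $C_j$, and a function can be changed on the isolated point $(j,\beta+1)$ without changing it on $M$.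

So a descending sequence of open sets can *record a countable ordinal at each stage and make promises in finite installments*. Here is how to make these promises contradictory. Take one fan $M_s$ for each finite sequence $s$ of countable ordinals, with top point $y_s$ and columns $C_{s,j}$. At stage $n$ we have a sequence $s$ of length $n$ and promises that $f>i$ on the fan $M_{s|i}$, in the first few columns, beyond recorded ordinals. The next recorded ordinal $\beta$ extends $s$ to $s^\frown\beta$, and $f$ is then made large at $y_{s^\frown\beta}$. Since only finitely many columns can be handled at a time, the promise for column $j$ of the $i$-th fan is made with the ordinal recorded at step $\max(i,j)$. In the end there is an infinite sequence $p\in\omega_1^\omega$ and a function $f$ with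
$$f>i\ \text{ on the part of } C_{p|i,\,j}\text{ beyond }p(\max(i,j)),\quad\text{for all } i,j.$$
If $X$ contains a point, also called $p$, that is in the closure of such parts with $i\to\infty$, then $f$ cannot be continuous at $p$. So there is no such $f$, and $C_k(X)$ is not Baire.

How should the point $p$ be attached so that MOP survives? We put one point $d(p,n,j)$ in the column $C_{p|n,j}$, beyond $p(\max(n,j))$, and let a neighborhood of $p$ contain $d(p,n,j)$ for all $n\ge m$ and all $j$ in a large set $a(n)$. Letting a plain sequence converge to $p$, with one column in each fan, would give the points $p$ and $y_s$ compact neighborhoods, and then Theorem 2 excludes a counterexample. So "large" will mean "in a fixed nonprincipal ultrafilter $u$". This has two effects: a compact set still meets only finitely many columns, and any countable family of moving off compact sets can be thinned out so that the columns it uses in each fan form a set not in $u$, which neighborhoods of $p$ can avoid. Finally, two branches $p\ne p'$ that agree up to $n$ should not share too many points of the fan $M_{p|n}$. We achieve this by choosing the height of $d(p,n,j)$ as an injective code of $p|(\max(n,j)+1)$.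

## The space: a tree of fans with its branches attached

Let $T=\omega_1^{<\omega}$ be the set of finite sequences of countable ordinals, $|s|$ the length of $s$, and $P=\omega_1^\omega$. Write $p|n$ for the restriction of $p$ to its first $n$ entries. Recall that an ultrafilter $u$ on $\omega$ is closed under supersets and finite intersections, that of $A$ and $\omega\setminus A$ exactly one is in $u$, and that a union of two sets not in $u$ is not in $u$; if $u$ is nonprincipal, no finite set is in $u$. Fix a nonprincipal ultrafilter $u$ on $\omega$.

**Step 1: the coding function.** There is an injective $c:T\to\omega_1$ such that every $c(t)$ is a successor ordinal greater than all entries of $t$. Indeed $|T|=\omega_1$, so we can write $T=\{t_\xi:\xi<\omega_1\}$ without repetition and let $c(t_\xi)$ be a successor ordinal greater than the entries of $t_\xi$ and all $c(t_\eta)$, $\eta<\xi$. These are countably many countable ordinals, so such an ordinal exists below $\omega_1$.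

**Step 2: points and basic open sets.** The points of $X$ are: $y_s$ ($s\in T$); $(s,j,\alpha)$ ($s\in T$, $j\in\omega$, $\alpha<\omega_1$); and $p$ ($p\in P$). Put $Y=\{y_s:s\in T\}$ and
$$C_{s,j}=\{(s,j,\alpha):\alpha<\omega_1\},\qquad M_s=\{y_s\}\cup\bigcup_{j\in\omega} C_{s,j},$$
$$d(p,n,j)=\bigl(p|n,\ j,\ c(p|(\max(n,j)+1))\bigr)\in C_{p|n,\,j}\qquad(p\in P,\ n,j\in\omega).$$
The point $d(p,n,j)$ determines $n$ (the length of its first coordinate) and $j$. Basic open sets are:

1. $\{(s,j,\xi):\beta<\xi\le\alpha\}$, where $-1\le\beta<\alpha<\omega_1$;
2. $O(s,\gamma)=\{y_s\}\cup\{(s,j,\xi):j\in\omega,\ \xi>\gamma\}$, where $\gamma<\omega_1$;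
3. $V(p,m,a)=\{p\}\cup\{d(p,n,j):n\ge m,\ j\in a(n)\}$, where $m\in\omega$ and $a:\omega\to u$.

As an illustration, let $p=(0,0,0,\dots)$ and let $0^k$ be the sequence of $k$ zeros. In the fan $M_\emptyset$ the points belonging to $p$ are $d(p,0,j)=(\emptyset,j,c(0^{j+1}))$; in $M_{(0)}$ they are $((0),0,c(0^2))$, $((0),1,c(0^2))$, $((0),2,c(0^3))$, and so on. A neighborhood of $p$ discards finitely many fans, and in each remaining fan $M_{0^n}$ it keeps a set of columns that is in $u$.

The following remarks are used constantly. Since $c$ has successor values, each singleton $\{d(p,n,j)\}$ is a set of type 1. The basic sets containing $y_s$ are exactly the $O(s,\gamma)$, and those containing $p$ are exactly the $V(p,m,a)$. Moreover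
$$V(p,m,a)\subset\{p\}\cup\bigcup_{n\ge m}M_{p|n},\qquad |V(p,m,a)\cap C_{s,j}|\le1, \tag{4}$$
because the only candidate in $C_{s,j}$ is $d(p,|s|,j)$.

**Step 3: these sets are a base of a topology.** They cover $X$. For the same $p$ we have $V(p,m,a)\cap V(p,m',a')=V(p,\max(m,m'),a\cap a')$, where $(a\cap a')(n)=a(n)\cap a'(n)\in u$. The intersection of $V(p,m,a)$ with a basic set not of the form $V(p,\cdot,\cdot)$ does not contain $p$, so it consists of points $d(p,n,j)$ and is a union of sets of type 1. Intersections of sets of types 1 and 2 are empty or again of type 1 or 2.

Every $C_{s,j}$ is a union of sets of type 1, and $M_s$ is the union of $O(s,0)$ and the sets $\{(s,j,0)\}$; so both are open. The trace on $\{y_s\}\cup C_{s,j}$ of a set of type 3 is empty or one isolated point, and the other traces are those of intervals. So $C_{s,j}$ carries the order topology of $\omega_1$, and $\{y_s\}\cup C_{s,j}\cong\omega_1+1$ is compact.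

**Step 4: basic sets are closed.** A set of type 1 or 2 lies in one $M_s$. Every $p$ has a neighborhood $V(p,|s|+1,a)$ missing $M_s$, by (4), and the other $M_t$ are open. So it suffices to see that the set is closed in $M_s$. For $\{(s,j,\xi):\beta<\xi\le\alpha\}$: its complement in $C_{s,j}$ is open, the other $C_{s,j'}$ are open, and $O(s,\alpha)$ is a neighborhood of $y_s$ missing the set. For $O(s,\gamma)$: its complement in $M_s$ is $\bigcup_j\{(s,j,\xi):\xi\le\gamma\}$, which is open.

Now consider $V(p,m,a)$. Given $y_s$, the set $V(p,m,a)\cap M_s$ is countable and does not contain $y_s$, so some $O(s,\gamma)$ misses it. A point of $C_{s,j}\setminus V(p,m,a)$ has a neighborhood in $C_{s,j}$ missing $V(p,m,a)$, since by (4) only one point has to be avoided. Finally let $p'\ne p$ and let $k$ be least with $p(k)\ne p'(k)$. For $n\ge k+1$ the sequence $p'|n$ is not an initial segment of $p$, so $V(p',k+1,a')$, which is contained in $\{p'\}\cup\bigcup_{n\ge k+1}M_{p'|n}$, is disjoint from all $M_{p|n}$, and hence from $V(p,m,a)$.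

**Step 5: separation.** Singletons are closed. For $\{y_s\}$: $M_s\setminus\{y_s\}=\bigcup_jC_{s,j}$ is open, the other $M_t$ are open, and each $p$ has a neighborhood missing $M_s$. For $\{(s,j,\xi)\}$: its complement in $C_{s,j}$ is open, the other $C_{s,j'}$ and the other $M_t$ are open, $O(s,\xi)$ is a neighborhood of $y_s$ missing the point, and each $p$ has a neighborhood missing $M_s$. For $\{p\}$: every point other than $p$ has a basic neighborhood of type 1, of type 2, or of the form $V(p',\cdot,\cdot)$ with $p'\ne p$, and none of these contains $p$.

So $X$ is $T_1$ with a base of clopen sets; it is zero-dimensional, Hausdorff and completely regular. The set $Y\cup P$ is closed, since its complement $\bigcup_{s,j}C_{s,j}$ is open, and it is discrete, since each $O(s,\gamma)$ and each $V(p,m,a)$ contains only one point of it.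

## Compact sets meet only finitely many columns

**Lemma 4.** Let $K\subset X$ be compact.

(a) $K\cap(Y\cup P)$ is finite.

(b) $K$ meets only finitely many $C_{s,j}$.

(c) If $y_s\notin K$, there is $\gamma<\omega_1$ with $K\cap M_s\subset\{(s,j,\xi):j\in\omega,\ \xi\le\gamma\}$.

**Proof.** (a) $Y\cup P$ is closed and discrete, and a compact set has no infinite closed discrete subset.

(c) $K$ is closed, so some basic neighborhood $O(s,\gamma)$ of $y_s$ misses $K$.

(b) Suppose not. Then there is a countably infinite $A\subset K$ whose points lie in distinct columns $C_{s,j}$. The plan is to find an infinite $A'\subset A$ that no point of $K$ accumulates to; the only dangerous points are those of $K\cap P=\{p_1,\dots,p_r\}$.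

I claim: *for each $p\in P$, every infinite $A'\subset A$ has an infinite subset that is missed by some neighborhood of $p$.* Let $T_p=\{d(p,n,j):n,j\in\omega\}$, so that $V(p,m,a)\subset\{p\}\cup T_p$.

* If $A'\cap T_p$ is finite, use $A'\setminus T_p$, which is missed by every $V(p,m,a)$.
* If for some $n$ we have $d(p,n,j)\in A'$ for infinitely many $j$, take these points. They are missed by $V(p,n+1,a)$ for any $a$.
* Otherwise $A'\cap T_p$ is infinite but has only finitely many points for each $n$. Choose infinitely many points $d(p,n_i,j_i)\in A'$ with distinct $n_i$. Let $a(n_i)=\omega\setminus\{j_i\}$, which is in $u$ because $u$ is nonprincipal, and $a(n)=\omega$ for all other $n$. Then $V(p,0,a)$ misses the chosen points.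

Applying the claim successively to $p_1,\dots,p_r$, we get an infinite $A'\subset A$ such that each $p_i$ has a neighborhood missing $A'$. Each $y_s$ has a neighborhood missing $A'$, because $A'$ is countable and does not contain $y_s$. Each open set $C_{s,j}$ contains at most one point of $A'$. So every point of $K$ has a neighborhood that meets $A'$ in at most one point. Finitely many of these neighborhoods cover $K\supset A'$, so $A'$ is finite, a contradiction. $\square$

Every neighborhood of $y_s$ contains some $O(s,\gamma)$ and meets all $C_{s,j}$, $j\in\omega$; every neighborhood of $p$ contains some $V(p,m,a)$ and meets $C_{p|n,j}$ for $n\ge m$, $j\in a(n)$. By Lemma 4(b) none of them is compact. Points of $C_{s,j}$ have compact neighborhoods, as $\omega_1$ is locally compact. So the set of points without a compact neighborhood is exactly $Y\cup P$, which is closed and discrete, and its complement is the topological sum $\bigoplus_{s,j}C_{s,j}$ of copies of $\omega_1$. This is the last sentence of Theorem 3.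

## The tree of fans has the Moving Off Property

Let $\mathcal K$ be a moving off collection in $X$. For compact $K$ let $E(K)=\{(s,j):K\cap C_{s,j}\ne\emptyset\}$, a finite set by Lemma 4(b).

**Step 1: compact sets using disjoint sets of columns.** Choose inductively $K_n\in\mathcal K$ disjoint from
$$L_n=\bigcup_{i<n}\Bigl(K_i\cup\bigcup_{(s,j)\in E(K_i)}(\{y_s\}\cup C_{s,j})\Bigr),$$
which is compact as a finite union of compact sets. Put $E_n=E(K_n)$. The $K_n$ are nonempty and pairwise disjoint, hence distinct. The $E_n$ are pairwise disjoint: if $(s,j)\in E_i$ and $i<n$, then $C_{s,j}\subset L_n$ misses $K_n$. So each $y_s$ and each $p$ belongs to at most one $K_n$, and each $(s,j)$ to at most one $E_n$. Let $B=\{s\in T:K_n\cap M_s\ne\emptyset\text{ for some }n\}$. By Lemma 4 each $K_n$ meets only finitely many $M_s$, so $B$ is countable.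

**Step 2: a height $\gamma$ above everything relevant.** This step arranges that branches running through $B$ infinitely often live below $\gamma$, and so do the $K_n$ in fans whose top they miss. Let $\delta<\omega_1$ bound all entries of all $s\in B$. Let $\gamma<\omega_1$ satisfy:

(i) $\gamma\ge c(t)$ for all $t\in(\delta+1)^{<\omega}$;

(ii) for all $n$ and all $s\in B$ with $y_s\notin K_n$: $K_n\cap M_s\subset\{(s,j,\xi):\xi\le\gamma\}$.

There are only countably many $t\in(\delta+1)^{<\omega}$, and (ii) is possible by Lemma 4(c) because it consists of countably many conditions.

**Step 3: thinning, so that few columns of each fan are used.** For $s\in B$ let $J_n(s)=\{j:(s,j)\in E_n\}$. For fixed $s$ these sets are finite, and pairwise disjoint for distinct $n$. Given $s$ and an infinite $N'\subset\omega$, split $N'$ into two infinite parts. The unions of $J_n(s)$ over the two parts are disjoint, so they are not both in $u$, and for at least one part the union is not in $u$. Going through an enumeration of $B$, we get a decreasing sequence of infinite subsets of $\omega$, the one belonging to $s$, say $N_s$, having $\bigcup_{n\in N_s}J_n(s)\notin u$. Picking an increasing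 sequence of elements, one from each set in turn, we get an infinite $N$ with $N\setminus N_s$ finite for all $s\in B$ (if $B$ is finite, take $N$ to be the last set, or $\omega$ if $B=\emptyset$). Then $\bigcup_{n\in N}J_n(s)$ is contained in the union of a finite set and a set not in $u$, so
$$J(s):=\bigcup_{n\in N}J_n(s)\notin u\qquad\text{for all }s\in B. \tag{5}$$
Put $J(s)=\emptyset$ for $s\notin B$. In both cases $J(s)=\{j:(s,j)\in\bigcup_{n\in N}E_n\}$, since $(s,j)\in E_n$ implies $s\in B$.

**Step 4: open sets around $K_n\setminus P$.** Let $R(s,j)=\{(s,j,\xi):\xi\le\gamma\}$, a clopen set. For $n\in N$ put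
$$W_n^0=\bigcup_{y_s\in K_n}O(s,\gamma)\ \cup\bigcup_{(s,j)\in E_n}R(s,j)\ \subset\ \bigcup_{s\in B}M_s.$$
Then $K_n\setminus P\subset W_n^0$. This is clear for points $y_s\in K_n$. Let $(s,j,\xi)\in K_n$. If $\xi\le\gamma$, the point is in $R(s,j)$ and $(s,j)\in E_n$. If $\xi>\gamma$, then $y_s\in K_n$ by (ii), so the point is in $O(s,\gamma)$.

**Step 5: branches keep away from the $W_n^0$.** We claim that every $p\in P$ has a basic neighborhood $N_p^0$ disjoint from $W_n^0$ for all $n\in N$. There are two cases.

If $p|k\in B$ for only finitely many $k$, let $m$ be larger than all these $k$, and let $N_p^0=V(p,m,a)$ with $a(n)=\omega$ for all $n$. By (4) it misses $M_s$ for all $s\in B$, hence all $W_n^0$.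

If $p|k\in B$ for infinitely many $k$, then every entry of $p$ is an entry of some element of $B$, so all entries of $p$ are $\le\delta$. By (i) the last coordinate $c(p|(\max(k,j)+1))$ of every $d(p,k,j)$ is $\le\gamma$. Hence $d(p,k,j)$ lies in no $O(s,\gamma)$. Let $a(k)=\omega\setminus J(p|k)$, which is in $u$ by (5). For $j\in a(k)$ we have $(p|k,j)\notin\bigcup_{n\in N}E_n$, so $d(p,k,j)$ lies in no $R(s,j')$ used in any $W_n^0$ with $n\in N$. So $N_p^0=V(p,0,a)$ is as claimed.

**Step 6: disjoint neighborhoods of the branches that are used.** Let $Q=P\cap\bigcup_{n\in N}K_n=\{p_0,p_1,\dots\}$, enumerated without repetition; it is countable (perhaps finite or empty) by Lemma 4(a). Choose $m_i$ with $p_i|m_i\ne p_l|m_i$ for all $l<i$. Then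
$$\text{for each }s\in T\text{ there is at most one }i\text{ such that }s=p_i|k\text{ for some }k\ge m_i. \tag{6}$$
Indeed, necessarily $k=|s|$, and if $p_i|k=p_l|k$ with $k\ge m_i,m_l$ and $l<i$, then restricting to $m_i$ gives $p_i|m_i=p_l|m_i$, a contradiction. Put $N_{p_i}=N_{p_i}^0\cap V(p_i,m_i,a)$ with $a(n)=\omega$ for all $n$. By (4), $N_{p_i}\subset\{p_i\}\cup\bigcup_{k\ge m_i}M_{p_i|k}$. So by (6) the sets $N_{p_i}$ are pairwise disjoint, and each $M_s$ meets at most one of them. For $n\in N$ define the open set
$$W_n=W_n^0\cup\bigcup_{p\in K_n\cap P}N_p\ \supset\ K_n.$$

**Step 7: $\{W_n:n\in N\}$ is discrete.** We find a neighborhood of each point that meets at most one $W_n$.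

*At $x=(s,j,\xi)$.* Let $U=R(s,j)$ if $\xi\le\gamma$, and $U=C_{s,j}\setminus R(s,j)$ otherwise; $U$ is an open neighborhood of $x$. In the first case $U$ meets $W_n^0$ only if $(s,j)\in E_n$, in the second only if $y_s\in K_n$. So $U$ meets at most one $W_n^0$. At most one $N_{p_i}$ meets $M_s$, and it has at most one point in $C_{s,j}$, so $U\cap\bigcup_iN_{p_i}$ has at most one point $z$, and $z$ is isolated in $X$. If there is no such $z$, the neighborhood $U$ works; if $x\ne z$, then $U\setminus\{z\}$ works. If $x=z\in N_{p_i}$, then $\{z\}$ is a neighborhood of $x$ that meets no $W_n^0$ (as $N_{p_i}\subset N^0_{p_i}$) and no other $N_{p_l}$, so it meets $W_n$ only if $p_i\in K_n$, which is the case for only one $n$.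

*At $y_s$.* The set $M_s\cap\bigcup_iN_{p_i}$ is countable and does not contain $y_s$, so some $O(s,\gamma')$ with $\gamma'\ge\gamma$ misses it. As $\gamma'\ge\gamma$, the set $O(s,\gamma')$ meets no $R(s',j')$, so it meets $W_n^0$ only if $y_s\in K_n$, that is, for at most one $n$.

*At $p_i\in Q$.* The set $N_{p_i}$ misses every $W_n^0$ ($n\in N$) and every $N_{p_l}$ with $l\ne i$, so it meets $W_n$ only if $p_i\in K_n$.

*At $p\in P\setminus Q$.* Here the injectivity of $c$ is used. Write $N_p^0=V(p,m,a)$. Suppose $d(p,k,j)\in N_{p_i}$. Since a point $d(\cdot,\cdot,\cdot)$ determines its second and third arguments, $d(p,k,j)=d(p_i,k,j)$ and $k\ge m_i$. Comparing coordinates, $p|k=p_i|k$ and $c(p|(\max(k,j)+1))=c(p_i|(\max(k,j)+1))$, so $p|(\max(k,j)+1)=p_i|(\max(k,j)+1)$. For given $k$, (6) with $s=p|k$ allows at most one such $i$; and since $p\ne p_i$, only finitely many $j$ are possible. Remove these finitely many $j$ from $a(k)$, for each $k$. The remaining sets are still in $u$, so we get a neighborhood of $p$ that misses all $N_{p_i}$ and all $W_n^0$, hence all $W_n$, $n\in N$.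

Thus the infinite subcollection $\{K_n:n\in N\}$ of $\mathcal K$ has the discrete open expansion $\{W_n:n\in N\}$, and $X$ has MOP.

## Descending open sets whose promises no continuous function can keep

It remains to show that $C_k(X)$ is not Baire, and is meager in itself. The bookkeeping of promises is as follows.

**Definition (good pairs).** Let $G\subset C_k(X)$ be nonempty and open, and $s\in\omega_1^n$. The pair $(G,s)$ is *good* if for every $f\in G$:

1. $f(y_{s|i})>i$ for all $i\le n$;
2. for all $i,j<n$: $f(s|i,j,\alpha)>i$ whenever $\alpha>s(\max(i,j))$.

For instance, let $G_0=\{f:f(y_\emptyset)>0\}$. The pair $(G_0,\emptyset)$ is good, since condition 2 is empty for $n=0$. For $n=1$ and $s=(\beta)$, the conditions say $f(y_\emptyset)>0$, $f(y_{(\beta)})>1$, and $f(\emptyset,0,\alpha)>0$ for $\alpha>\beta$: only column $0$ of the first fan is involved so far.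

**Lemma 5.** If $(G,s)$ is good, $|s|=n$, and $H\subset G$ is nonempty and open, there are $\beta<\omega_1$ and a nonempty open $G'\subset H$ such that $(G',s^\frown\beta)$ is good.

**Proof.** Let $B(h,M,\varepsilon)\subset H$ with $M$ compact. First we read off the next ordinal. Since $h(y_{s|i})>i$ for $i\le n$, continuity of $h$ at these finitely many points gives $\beta_0<\omega_1$ with
$$h(s|i,j,\alpha)>i\qquad\text{for all }i\le n,\ j\in\omega,\ \alpha>\beta_0.$$
Since $M\cap Y$ is finite by Lemma 4(a), there is $\beta\ge\beta_0$ with $y_{s'}\notin M$, where $s'=s^\frown\beta$.

Next we make $h$ large at $y_{s'}$. Choose $\gamma'$ such that the clopen set $O=O(s',\gamma')$ is disjoint from $M$. Let $h'=n+2$ on $O$ and $h'=h$ off $O$. Then $h'\in C(X)$ and $h'=h$ on $M$, so $h'\in H$. (This changes the function on a neighborhood of the point $y_{s'}$, which has no compact neighborhood; it is the kind of modification that the proof of Theorem 2 cannot handle.) Moreover $h'=h$ on $M_{s|i}$ for $i\le n$, because $O\subset M_{s'}$.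

Finally we turn the properties of $h'$ into open conditions, for finitely many columns only. Let $G'$ be the set of all $f\in H$ such that $f(y_{s'})>n+1$ and
$$f>i\ \text{ on }\ \{y_{s|i}\}\cup\{(s|i,j,\alpha):\alpha>\beta\}\quad\text{for all }i,j\le n\text{ with }\max(i,j)=n.$$
These finitely many sets are closed subsets of copies of $\omega_1+1$, hence compact, so $G'$ is open. And $h'\in G'$: $h'(y_{s'})=n+2>n+1$, $h'(y_{s|i})=h(y_{s|i})>i$, and on the tails $h'=h>i$ because $\beta\ge\beta_0$.

The pair $(G',s')$ is good. Condition 1 for $i\le n$ and condition 2 for $\max(i,j)<n$ hold since $G'\subset G$ and $s'|n=s$. Condition 1 for $i=n+1$ and condition 2 for $\max(i,j)=n$, where $s'(n)=\beta$, hold by the definition of $G'$. $\square$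

**Step 1: a tree of good pairs.** Let $\mathcal G_0=\{(G_0,\emptyset)\}$. Given $\mathcal G_n$, for each $(G,s)\in\mathcal G_n$ use Zorn's lemma to choose a maximal family of good pairs $(G',s')$ with $G'\subset G$, $s\subset s'$ and $|s'|=n+1$ such that the first coordinates of distinct pairs in the family are disjoint. Let $\mathcal G_{n+1}$ be the union of the families chosen for all $(G,s)\in\mathcal G_n$. By induction, distinct pairs in $\mathcal G_n$ have disjoint first coordinates: pairs in one family by choice, pairs from different families because they lie in disjoint sets. Let
$$D_n=\bigcup\{G:(G,s)\in\mathcal G_n\},$$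
an open set with $D_{n+1}\subset D_n\subset G_0$.

**Step 2: $D_n$ is dense in $G_0$.** This is clear for $n=0$. Let $(G,s)\in\mathcal G_n$. If a nonempty open $H\subset G$ missed all first coordinates of the family chosen for $(G,s)$, Lemma 5 would give a good pair $(G',s^\frown\beta)$ with $G'\subset H$, which could be added to the family, against maximality. So $D_{n+1}$ is dense in $D_n$, and by induction in $G_0$.

**Step 3: $\bigcap_nD_n=\emptyset$.** Suppose $f\in\bigcap_nD_n$. Let $(G_n,s_n)$ now denote the unique pair in $\mathcal G_n$ with $f\in G_n$; for $n=0$ it is $(G_0,\emptyset)$. The pair in $\mathcal G_n$ for which $(G_{n+1},s_{n+1})$ was chosen has a first coordinate containing $G_{n+1}\ni f$, so it is $(G_n,s_n)$; thus $s_n\subset s_{n+1}$. Let $p=\bigcup_ns_n\in P$. Given $i,j\in\omega$, let $k=\max(i,j)$. Since $c(t)$ is greater than all entries of $t$, we have $c(p|(k+1))>p(k)=s_{k+1}(k)$. So condition 2 for the good pair $(G_{k+1},s_{k+1})$, applied to $i,j<k+1$ and $\alpha=c(p|(k+1))$, gives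
$$f(d(p,i,j))=f\bigl(p|i,\,j,\,c(p|(k+1))\bigr)>i.$$
Every neighborhood $V(p,m,a)$ of $p$ contains points $d(p,i,j)$ with $i$ arbitrarily large, since $a(i)\ne\emptyset$ for all $i\ge m$. So $f$ is unbounded on every neighborhood of $p$, which contradicts continuity at $p$.

**Step 4: conclusion.** The sets $D_n\cup(C_k(X)\setminus\overline{G_0})$ are open, and they are dense because $\overline{D_n}\supset\overline{G_0}$. By Step 3 their intersection misses $G_0$, which is nonempty and open (it contains the constant function $1$). So $C_k(X)$ is not Baire.

For meagerness, note that $G_0=\bigcup_n(G_0\setminus D_n)$, and each $G_0\setminus D_n$ is nowhere dense: any open set that meets $G_0$ contains a nonempty open subset of $D_n$, and an open set that does not meet $G_0$ is disjoint from $G_0\setminus D_n$. So $G_0$ is meager in $C_k(X)$. Adding a constant is a homeomorphism of $C_k(X)$, so the set $\{f-r:f\in G_0\}=\{f:f(y_\emptyset)>-r\}$ is meager for each $r\in\omega$. These countably many sets cover $C_k(X)$, and hence $C_k(X)$ is meager in itself. Together with the two preceding sections this proves Theorem 3: $X$ has MOP, $C_k(X)$ is not Baire, and the equivalence guessed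 at the start fails. $\blacksquare$
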